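\title{Decreasing properties of triangle-free graphs are elusive}

\begin{abstract}
A graph property on $n$ vertices is elusive if deciding it by asking, pair by
pair, whether two vertices are adjacent requires all $\binom n2$ questions in
the worst case. We prove that for $n\ge 3$ every nonempty decreasing property
all of whose members are triangle-free is elusive. More generally, if no member
contains $K_4$ or a bowtie, then the property is elusive unless
$n\equiv 3\pmod 4$ and it contains the spanning graph formed by a triangle and
$(n-3)/2$ disjoint edges. A property that is not elusive is an
$\mathbb{F}_2$-acyclic simplicial complex, so fixed point theory gives one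
linear equation for each suitable group of vertex permutations. Comparing the
groups $\mathbb{Z}_4$, $V_4$ and $A_4$ on four vertices shows that these
equations survive when we pass to the graphs formed by two fixed disjoint edges
and a graph on the remaining vertices; iterating up to a maximum matching gives
a contradiction.
\end{abstract}

\section{The probing game and the results}\label{sec:intro}

Let $X$ be a finite set and $\mathcal F\subseteq 2^X$ a family of subsets. A
player $\mathcal A$ wants to decide whether an unknown set $B\subseteq X$
belongs to $\mathcal F$. She may only probe elements $x\in X$, one at a time,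
asking whether $x\in B$, and a player $\mathcal S$ answers each probe.
Membership is \emph{determined} once the sets consistent with the answers lie
all in $\mathcal F$ or all outside it. The \emph{complexity} of $\mathcal F$ is
the minimum, over all strategies of $\mathcal A$, of the maximum number of
probes needed before membership is determined, and $\mathcal F$ is
\emph{elusive} if its complexity is $|X|$, that is, if $\mathcal S$ can always
force $\mathcal A$ to probe everything. The family is \emph{decreasing} if
$B'\subseteq B\in\mathcal F$ implies $B'\in\mathcal F$.

Let $V$ be a set of $n$ vertices and $T=\binom V2$ the set of unordered pairs.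
A graph on $V$ is identified with its edge set, a subset of $T$, and a
\emph{graph property} is a family $\mathcal P\subseteq 2^T$ invariant under all
permutations of $V$. Its complexity is that of the game on $X=T$. A graph
\emph{contains} $H$ if it has a subgraph, not necessarily induced, isomorphic
to $H$.

The simplest properties are elusive for a visible reason. If $\mathcal P$
consists of the graphs with at most $k<\binom n2$ edges, then $\mathcal S$
answers ``yes'' to the first $k$ probes and ``no'' afterwards, and membership
hangs on the last probe. Player $\mathcal A$ saves a probe when some pair turns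
out not to matter. This is easy to arrange without symmetry: for a fixed pair
$e$, the decreasing family $\{\emptyset,\{e\}\}$ is decided without probing
$e$. A graph property has no distinguished pair, and one is led to guess that a
decreasing property other than $\emptyset$ and $2^T$ leaves $\mathcal A$ no
shortcut. Problem~2 of \cite{donet} asks for a proof when all members are
triangle-free.

\begin{theorem}\label{thm:tri}
For every $n\ge 3$, every nonempty decreasing graph property on $n$ vertices
all of whose members are triangle-free is elusive.
\end{theorem}

Both restrictions are needed. The empty property has complexity $0$, and for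
$n=2$ so does the property $\{\emptyset,K_2\}$ of all graphs. For $n\ge3$ a
property as in the theorem contains the empty graph and not $K_n$.

The proof needs less than triangle-freeness. The \emph{bowtie} consists of two
triangles sharing exactly one vertex. We write $G+H$ for a vertex-disjoint
union and $jK_2$ for a matching with $j$ edges.

\begin{theorem}\label{thm:main}
Let $n\ge3$ and let $\mathcal P$ be a nonempty decreasing graph property on $n$
vertices, no member of which contains $K_4$ or a bowtie. If $\mathcal P$ is not
elusive, then $n\equiv 3\pmod 4$ and $K_3+\frac{n-3}{2}K_2\in\mathcal P$.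
\end{theorem}

Theorem~\ref{thm:tri} follows, because $K_4$, the bowtie and the exceptional
graph all contain a triangle. The exception cannot simply be deleted: for $n=3$
the property of all graphs satisfies the hypothesis and has complexity $0$. We
do not decide the exceptional case for $n\ge7$ in general. Passing to
complements gives a dual form, proved in Section~\ref{sec:dual}.

\begin{corollary}\label{cor:dual}
Let $n\ge3$ and let $\mathcal P\ne 2^T$ be a decreasing graph property
containing every graph that has three pairwise non-adjacent vertices. Then
$\mathcal P$ is elusive.
\end{corollary}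

An adversary strategy would have to be tailored to $\mathcal P$, about which we
know little, so we count instead. Suppose that $\mathcal A$ has a strategy with
at most $|X|-1$ probes. The possible runs of the game partition $2^X$ into
classes of sets giving the same answers. Each class lies inside or outside
$\mathcal F$, and adding or removing an element that the run does not probe
matches its even sets with its odd sets. Hence
\begin{equation}\label{eq:parity}
\sum_{B\in\mathcal F}(-1)^{|B|}=0\qquad\text{if $\mathcal F$ is not elusive.}
\end{equation}
This settles some cases. For the graphs on $n\ge 3$ vertices whose edges all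
pass through a common vertex, that vertex is unique once there are two edges,
so the sum is
\[
1-\binom n2+n\sum_{k\ge2}(-1)^k\binom{n-1}{k}=1-\binom n2+n(n-2)=\binom{n-1}{2}\ne0 .
\]
For an arbitrary $\mathcal P$ we have no control over this sum. In
Section~\ref{sec:top} we obtain an equation like \eqref{eq:parity} for each
member of a large class of groups $\Gamma$ of vertex permutations; it involves
only the $\Gamma$-invariant members of $\mathcal P$, counted by the parity of
their number of edge orbits. A large group leaves few invariant graphs, and
forbidding dense subgraphs leaves fewer. Section~\ref{sec:small} shows on six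
vertices how the equations for different groups combine,
Section~\ref{sec:block} turns this into an inductive step that removes four
vertices, and Section~\ref{sec:proof} runs the induction.

\section{Signed counts of invariant sets}\label{sec:top}

\subsection{Acyclic families}

A nonempty decreasing family $\mathcal F\subseteq 2^X$ is a simplicial complex
whose faces include $\emptyset$. Its augmented chain complex $C(\mathcal F)$
over $\mathbb{F}_2$ has as basis in degree $k\ge-1$ the members with $k+1$
elements, and $\partial B=\sum_{x\in B}(B\setminus x)$. We call a decreasing
family \emph{acyclic} if $C(\mathcal F)$ is exact, that is, if the reduced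
homology over $\mathbb{F}_2$ vanishes in all degrees, including $-1$. Two small
families must be kept apart. The \emph{void} family, with no members, has the
zero complex and is acyclic; the family $\{\emptyset\}$ has homology in degree
$-1$ and is not. An exact finite complex has Euler characteristic $0$, so
acyclicity implies \eqref{eq:parity}. It is the stronger property we need,
since it passes to fixed point sets.

\begin{lemma}\label{lem:acyclic}
A decreasing family $\mathcal F\subseteq 2^X$ that is not elusive is acyclic.
\end{lemma}

\begin{proof}
We use induction on $|X|$. The complexity is at most $|X|-1$, so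
$X\ne\emptyset$. If the complexity is $0$, then $\mathcal F$ is void or
$\mathcal F=2^X$. In the second case fix $x\in X$ and put $hB=B\cup x$ for
$x\notin B$ and $hB=0$ for $x\in B$; then $\partial h+h\partial$ is the
identity, so every cycle is a boundary.

Otherwise let $x$ be the first probe of an optimal strategy, and put
\[
\mathcal F_0=\{B\subseteq X\setminus x: B\in\mathcal F\},\qquad
\mathcal F_1=\{B\subseteq X\setminus x: B\cup x\in\mathcal F\}.
\]
These are decreasing families on $X\setminus x$. The rest of the strategy
decides $\mathcal F_0$ after the answer ``no'' and $\mathcal F_1$ after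
``yes'', with at most $|X|-2=|X\setminus x|-1$ probes, so both are acyclic by
induction. The map $\pi$ sending $B$ to $B\setminus x$ if $x\in B$ and to $0$
otherwise commutes with $\partial$, lowers degrees by one, maps
$C(\mathcal F)$ onto $C(\mathcal F_1)$ and has kernel $C(\mathcal F_0)$. In the
long exact sequence of $0\to C(\mathcal F_0)\to C(\mathcal F)\to
C(\mathcal F_1)\to0$ the homology of $\mathcal F$ lies between zero groups.
\end{proof}

For a graph property the first probe is as good as any other pair, which
gives a second acyclic family. The \emph{link} of $e\in T$ is
$\mathrm{lk}(e)=\{G\subseteq T\setminus e: G\cup e\in\mathcal P\}$.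

\begin{lemma}\label{lem:link}
Let $\mathcal P$ be a decreasing graph property that is not elusive, with
$\emptyset\ne\mathcal P\ne2^T$. Then $\mathrm{lk}(e)$ is acyclic for every
$e\in T$.
\end{lemma}

\begin{proof}
Membership is not constant, so an optimal strategy makes a first probe $e_0$.
After the answer ``yes'' it decides $\mathrm{lk}(e_0)$ on $T\setminus e_0$ with
at most $|T|-2$ probes, so $\mathrm{lk}(e_0)$ is acyclic by
Lemma~\ref{lem:acyclic}. A permutation of $V$ taking $e_0$ to $e$ carries
$\mathrm{lk}(e_0)$ to $\mathrm{lk}(e)$.
\end{proof}

\subsection{Fixed points}

Let a finite group $\Gamma$ act on $X$. A $\Gamma$-invariant set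
$B\subseteq X$ is a union of orbits; let $o_\Gamma(B)$ be their number. For a
$\Gamma$-invariant family $\mathcal F$ put
\[
s_\Gamma(\mathcal F)=\sum_{B\in\mathcal F,\ B\ \Gamma\text{-invariant}}
(-1)^{o_\Gamma(B)} .
\]
For the trivial group this is the sum in \eqref{eq:parity}. If $\mathcal F$ is
decreasing, let $\mathcal F^\Gamma$ be the decreasing family, on the set
$X/\Gamma$ of orbits, of those sets of orbits whose union lies in $\mathcal F$.
Its members correspond to the invariant members of $\mathcal F$, so
$-s_\Gamma(\mathcal F)$ is the reduced Euler characteristic of
$\mathcal F^\Gamma$. Geometrically, $\mathcal F^\Gamma$ triangulates the fixed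
point set of $\Gamma$ in the realization of $\mathcal F$, a point being fixed
exactly when its barycentric coordinates are constant on orbits.

Two kinds of groups can be handled: $2$-groups preserve acyclicity, and cyclic
groups are controlled by a trace. The first statement is Smith's theorem
\cite[Ch.~III]{bredon}; we include the short proof for this setting.

\begin{lemma}[Smith]\label{lem:smith}
If a finite $2$-group $Q$ acts on $X$ and $\mathcal F\subseteq2^X$ is a
$Q$-invariant acyclic decreasing family, then $\mathcal F^Q$ is acyclic.
\end{lemma}

\begin{proof}
We may assume that $\mathcal F$ is not void. A nontrivial finite $2$-group $Q$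
has a normal subgroup $Q'$ of index $2$; the quotient $Q/Q'$ acts on $X/Q'$,
and $(\mathcal F^{Q'})^{Q/Q'}$ is $\mathcal F^Q$. By induction on $|Q|$ it
suffices to treat $Q=\langle\sigma\rangle$ with $\sigma^2=1$.

A face mapped to itself by $\sigma$ need not be fixed pointwise, so we
subdivide. Let $\Delta$ be the barycentric subdivision of $\mathcal F$, whose
faces are the chains $B_0\subsetneq\dots\subsetneq B_k$ of nonempty members,
the empty chain included. Subdivision does not change reduced homology, so
$C=C(\Delta)$ is exact. A chain mapped to itself by $\sigma$ has each $B_i$
fixed, because the sizes $|B_i|$ are distinct. Hence the fixed chains form a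
subcomplex $\Delta^\sigma$, and this is the barycentric subdivision of
$\mathcal F^{Q}$.

The chain map $\rho=1+\sigma$ kills each fixed chain $c$, since $c+c=0$, and
sends the two elements of an orbit $\{c,\sigma c\}$ to $c+\sigma c$. So $\rho C$
is spanned by the sums $c+\sigma c$ with $c\neq\sigma c$, and
$\ker\rho=\rho C\oplus C(\Delta^\sigma)$. Since $C$ is exact, the long exact
sequence of $0\to\rho C\oplus C(\Delta^\sigma)\to C\to\rho C\to0$ gives
\[
H_{k+1}(\rho C)\cong H_k(\rho C)\oplus H_k(C(\Delta^\sigma))\qquad\text{for all }k.
\]
The left side vanishes for large $k$, and descending induction on $k$ shows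
that all these groups vanish.
\end{proof}

Call a finite group $\Gamma$ \emph{admissible} if it has a normal
$2$-subgroup $Q$ with $\Gamma/Q$ cyclic; equivalently,
$\Gamma=\langle Q,g\rangle$ for a normal $2$-subgroup $Q$ and some element $g$.
Cyclic groups and $2$-groups are admissible. The next statement is Oliver's
theorem \cite{oliver}, as used by Kahn, Saks and Sturtevant \cite{kss}.

\begin{proposition}\label{prop:oliver}
If an admissible group $\Gamma$ acts on $X$ and $\mathcal F\subseteq 2^X$ is a
$\Gamma$-invariant acyclic decreasing family, then $s_\Gamma(\mathcal F)=0$.
\end{proposition}

\begin{proof}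
Let $\Gamma=\langle Q,g\rangle$ as above and $\mathcal G=\mathcal F^Q$, which
is acyclic by Lemma~\ref{lem:smith}. Since $Q$ is normal, $g$ permutes the
$Q$-orbits, and it preserves $\mathcal G$. We want to compute a trace of $g$,
and a trace over $\mathbb F_2$ would give $s_\Gamma$ only modulo $2$, so we
first pass to $\mathbb Q$.

Let $D$ be the augmented oriented chain complex of $\mathcal G$ over
$\mathbb Q$: it is spanned by symbols $[y_0,\dots,y_k]$, alternating in the
vertices of a face, and $\partial[y_0,\dots,y_k]=\sum_i(-1)^i[y_0,\dots,
\widehat{y_i},\dots,y_k]$. The matrices of $\partial$ are integral and reduce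
modulo $2$ to those of $C(\mathcal G)$. Let $c_k=\dim D_k$, and let $r_k$ and
$\bar r_k$ be the ranks of $\partial$ on degree $k$ over $\mathbb Q$ and over
$\mathbb F_2$. A minor that is odd is nonzero, so $\bar r_k\le r_k$. Exactness
over $\mathbb F_2$ and $\partial^2=0$ give
$c_k=\bar r_k+\bar r_{k+1}\le r_k+r_{k+1}\le c_k$, so $D$ is exact.

The element $g$ acts on $D$ as a chain map by $g[y_0,\dots,y_k]=
[gy_0,\dots,gy_k]$. With $Z_k$ the cycles, the sequences
$0\to Z_k\to D_k\to Z_{k-1}\to0$ are exact, so
$\mathrm{tr}(g|D_k)=\mathrm{tr}(g|Z_k)+\mathrm{tr}(g|Z_{k-1})$ and
$\sum_k(-1)^k\,\mathrm{tr}(g|D_k)=0$. A face $\beta$ with $k+1$ vertices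
contributes to the trace only if $g\beta=\beta$, and then it contributes the
sign $(-1)^{k+1-c}$ of the permutation induced on $\beta$, where $c$ is the
number of its cycles. Its contribution to the alternating sum is $-(-1)^c$;
this includes $\beta=\emptyset$, with $k=-1$ and $c=0$. The $g$-invariant
faces $\beta$ correspond to the $\Gamma$-invariant members $B$ of
$\mathcal F$, and the cycles of $g$ on $\beta$ to the $\Gamma$-orbits in $B$.
Thus the alternating sum is $-s_\Gamma(\mathcal F)$.
\end{proof}

From now on groups are groups of vertex permutations, acting on pairs of
vertices, and $o_\Gamma(G)$ counts orbits of edges.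

\section{Graphs on at most six vertices}\label{sec:small}

In this section $\mathcal P$ satisfies the hypotheses of
Theorem~\ref{thm:main} and is not elusive, so $s_\Gamma(\mathcal P)=0$ for
every admissible $\Gamma\le\mathrm{Sym}(V)$. We write $[H]=1$ if $H$, padded
with isolated vertices, lies in $\mathcal P$, and $[H]=0$ otherwise.

We first list three groups on a four-element set $R=\{1,2,3,4\}$. The pairs in
$R$ split into the three perfect matchings $\{12,34\}$, $\{13,24\}$,
$\{14,23\}$, and the union of any two of these is a $4$-cycle. The group
$Z_4=\langle(1\,2\,3\,4)\rangle$ has the orbits $\{13,24\}$ and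
$\{12,23,34,14\}$. The orbits of
$V_4=\{1,(12)(34),(13)(24),(14)(23)\}$ are the three matchings. The $3$-cycle
$\omega=(1\,2\,3)$ normalizes $V_4$ and permutes the matchings cyclically, so
$A_4=\langle V_4,\omega\rangle$ is admissible and has one orbit. All three
groups are transitive on $R$. Table~\ref{tab:groups} lists the invariant graphs
on $R$; each nonempty one contains a perfect matching of $R$.

\begin{table}[ht]
\centering
\begin{tabular}{lll}
\hline
group & orbits on pairs in $R$ & invariant graphs other than $\emptyset$ and $K_4$\\
\hline
$A_4$ & all six pairs & none\\
$Z_4$ & a matching, a $4$-cycle & one matching (1 orbit), one $4$-cycle (1 orbit)\\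
$V_4$ & three matchings & three matchings (1 orbit), three $4$-cycles (2 orbits)\\
\hline
\end{tabular}
\caption{Three transitive groups on a four-element set $R$ and their invariant
graphs, with the number of edge orbits of each. A $4$-cycle has opposite
parities under $Z_4$ and $V_4$.}\label{tab:groups}
\end{table}

For $n\le5$ one group suffices. If $n=3$, the group $\mathbb Z_3$ gives
$0=1-[K_3]$, which is the exceptional case. If $n=4$, the group $A_4$ gives
$0=1-[K_4]=1$. If $n=5$, the group $\mathbb Z_5$ has two orbits, both
$5$-cycles, and gives $0=1-2[C_5]+[K_5]=1-2[C_5]$, which is odd.

For $n=6$ the cyclic group is not enough. The orbits of $\mathbb Z_6$ are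
$C_6$, $K_3+K_3$ and $3K_2$, and for the property of being a matching the signed
count is $1-1=0$. Instead write $V=R\cup\{x,y\}$, let $\tau=(x\,y)$, and use the
groups $\langle\tau\rangle\times A_4$, $\langle\tau\rangle\times Z_4$ and
$\langle\tau\rangle\times V_4$; the first has the normal $2$-subgroup
$\langle\tau\rangle\times V_4$ of index $3$, and the others are $2$-groups.
Outside $R$ all three have the same two orbits, the pair $xy$ and the eight
pairs between $R$ and $\{x,y\}$, which form a $K_{2,4}$. The invariant members
with no edge inside $R$ therefore contribute the same number
\[
D=1-[K_2]-[K_{2,4}]+[K_{1,1,4}]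
\]
to all three counts, where $K_{1,1,4}$ is $K_{2,4}$ with the edge $xy$ added.
An invariant member with an edge inside $R$ contains a perfect matching of $R$,
so it cannot contain the eight crossing pairs: $x$ would be the center of a
bowtie. It is thus a graph from the table, with or without $xy$. Putting
\[
\epsilon_M=[2K_2]-[3K_2],\qquad \epsilon_C=[C_4]-[C_4+K_2],
\]
we read off from the table
\begin{equation}\label{eq:three}
D=0,\qquad D-\epsilon_M-\epsilon_C=0,\qquad D-3\epsilon_M+3\epsilon_C=0 .
\end{equation}
The first equation removes $D$, about which we know nothing; the other two give
$\epsilon_M=-\epsilon_C$ and $\epsilon_M=\epsilon_C$, so $\epsilon_M=0$. Note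
what this says: the graphs $G$ on $\{x,y\}$ with $G\cup\{12,34\}\in\mathcal P$
again have signed count $0$.

So $[2K_2]=[3K_2]$. If both are $0$, then no orbit of $\mathbb Z_6$ lies in a
member of $\mathcal P$, as each orbit contains $2K_2$, and
$s_{\mathbb Z_6}(\mathcal P)=1$, a contradiction. If both are $1$, apply the
same three groups to $\mathrm{lk}(xy)$, which is acyclic by
Lemma~\ref{lem:link}. The equations \eqref{eq:three} now hold with
$D=[K_2]-[K_{1,1,4}]$, $\epsilon_M=[3K_2]$ and $\epsilon_C=[C_4+K_2]$. They
give $[3K_2]=0$, again a contradiction. This proves Theorem~\ref{thm:main} for
$n\le 6$.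

On six vertices $\epsilon_M$ and $\epsilon_C$ are nonnegative because
$\mathcal P$ is decreasing, so the third equation was not needed. With more
vertices outside $R$ these numbers have no fixed sign: for matchings on seven
vertices and the trivial group outside $R$ we get $\epsilon_M=1-3$. In general
all three groups are used.

\section{Removing four vertices}\label{sec:block}

To iterate the computation we must say what it preserves. The family of graphs
$G$ on $V\setminus R$ with $G\cup M\in\mathcal P$, for a perfect matching $M$ of
$R$, is not a link, since edges meeting $R$ are discarded, and we have no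
reason to expect it to be acyclic. What survives is the vanishing of the signed
counts, and we make this the inductive hypothesis. To include links, we allow a
set $A$ of vertices that the groups fix.

\begin{definition}
Let $W$ be a finite set, $A\subseteq W$, and let $\mathrm{Sym}(W\setminus A)$
act on $W$ fixing $A$ pointwise. A family $\mathcal F$ of graphs on $W$,
possibly void, is \emph{balanced over $(W,A)$} if it is invariant under
$\mathrm{Sym}(W\setminus A)$ and $s_\Gamma(\mathcal F)=0$ for every admissible
$\Gamma\le\mathrm{Sym}(W\setminus A)$.
\end{definition}

The family $\{\emptyset\}$ is never balanced, since the trivial group gives the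
count $1$. This is the contradiction we aim for.

\begin{lemma}\label{lem:block}
Let $\mathcal F$ be balanced over $(W,A)$, and suppose that no member of
$\mathcal F$ contains $K_4$ or a bowtie. Let $R\subseteq W\setminus A$ with
$|R|=4$, let $M$ be a perfect matching of $R$, and put $W'=W\setminus R$. Then
\[
\mathcal F_M=\{G\text{ a graph on }W' : G\cup M\in\mathcal F\}
\]
is balanced over $(W',A)$, and no member of $\mathcal F_M$ contains $K_4$ or a
bowtie.
\end{lemma}

\begin{proof}
Members of $\mathcal F_M$ are subgraphs of members of $\mathcal F$, which gives
the last claim, and permutations of $W'\setminus A$ fix $M$ and preserve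
$\mathcal F$, hence preserve $\mathcal F_M$. Let
$\Gamma=\langle Q,g\rangle\le\mathrm{Sym}(W'\setminus A)$ be admissible, with
$Q$ a normal $2$-subgroup. We show that $s_\Gamma(\mathcal F_M)=0$.

\emph{The groups.} Inside $\mathrm{Sym}(W'\setminus A)\times\mathrm{Sym}(R)\le
\mathrm{Sym}(W\setminus A)$ consider
\[
\Gamma_A=\langle Q\times V_4,\,(g,\omega)\rangle,\qquad
\Gamma_Z=\Gamma\times Z_4,\qquad \Gamma_V=\Gamma\times V_4 .
\]
The groups $\Gamma_Z$ and $\Gamma_V$ have the normal $2$-subgroups
$Q\times Z_4$ and $Q\times V_4$ with quotient $\Gamma/Q$. For $A_4$ the product
would not do: if $\Gamma=\mathbb Z_3$, every normal $2$-subgroup of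
$\Gamma\times A_4$ lies in $1\times V_4$, and the quotient maps onto
$\mathbb Z_3\times\mathbb Z_3$. We therefore let one element play the parts of
both $g$ and $\omega$. Since $g$ normalizes $Q$ and $\omega$ normalizes $V_4$,
the element $(g,\omega)$ normalizes $Q\times V_4$, and $\Gamma_A$ is
admissible.

\emph{The orbits on pairs.} Each of the three groups acts on $W'$ as $\Gamma$;
for $\Gamma_A$ the restriction is generated by $Q$ and $g$. On $R$ they act as
$\langle V_4,\omega\rangle=A_4$, as $Z_4$ and as $V_4$. This determines the
orbits on pairs inside $W'$ and inside $R$. For $B\subseteq W'$ let $K(R,B)$ be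
the set of pairs $rx$ with $r\in R$ and $x\in B$. Each group contains
$1\times V_4$ or $1\times Z_4$, which fixes $W'$ and is transitive on $R$, so
the orbit of a crossing pair $rx$ is $K(R,\Gamma x)$. Consequently a graph on
$W$ is invariant under one of the three groups exactly when it has the form
\[
G=H\cup K(R,B)\cup G',
\]
where $H$ is a graph on $R$ invariant under $A_4$, $Z_4$ or $V_4$
respectively, $B\subseteq W'$ is a $\Gamma$-invariant vertex set and $G'$ is a
$\Gamma$-invariant graph on $W'$. Its number of orbits is the number of orbits
in $H$ plus $o_\Gamma(B)+o_\Gamma(G')$.

\emph{The invariant members.} Those with $H=\emptyset$, and their numbers of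
orbits, are the same for the three groups; let $D$ be their total signed
contribution. Now let $G\in\mathcal F$ be invariant with $H\ne\emptyset$. Then
$H\neq K_4$, so $H$ appears in Table~\ref{tab:groups} and contains a perfect
matching $\{ab,cd\}$ of $R$. If $x\in B$, the triangles $xab$ and $xcd$ form a
bowtie in $G$. Hence $B=\emptyset$ and $G=H\cup G'$.

For a graph $H$ on $R$ let $\epsilon_H=\sum(-1)^{o_\Gamma(G')}$, summed over
the $\Gamma$-invariant graphs $G'$ on $W'$ with $H\cup G'\in\mathcal F$. A
permutation of $R$ preserves $\mathcal F$ and fixes every $G'$, so
$\epsilon_H$ takes one value $\epsilon_M$ on the three matchings and one value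
$\epsilon_C$ on the three $4$-cycles. Each $H$ in the table contributes
$\epsilon_H$ with the sign given by the parity of its number of orbits. As
$\mathcal F$ is balanced, the groups $\Gamma_A$, $\Gamma_Z$, $\Gamma_V$ give the
three equations \eqref{eq:three}, and these force $\epsilon_M=0$. By
definition $\epsilon_M=s_\Gamma(\mathcal F_M)$.
\end{proof}

The two forbidden graphs play separate parts. Excluding the bowtie detaches a
nonempty $H$ from the rest of the graph, so that its contribution is a count on
$W'$ alone. Excluding $K_4$ lets $A_4$ isolate $D$; otherwise the members with
$H=K_4$ would add a fourth unknown to the three equations.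

Four is also the smallest block size for which the scheme works. The group on
the block must be transitive, so that the crossing orbits, and with them $D$,
are the same for all groups. On two vertices there is one such group, giving
one equation for the two unknowns $D$ and $\epsilon_{K_2}$. On three vertices
the only graphs invariant under a transitive group are $\emptyset$ and $K_3$,
so no matching edge is produced. The price of four is that the matching grows
by two edges at a time, and the parity of the maximum matching matters.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $\mathcal P$ satisfy the hypotheses and suppose that it is not elusive.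
Write $V=\{v_1,\dots,v_n\}$, and for $0\le 2j\le n$ put
\[
M_j=\{v_1v_2,\,v_3v_4,\,\dots,\,v_{2j-1}v_{2j}\},\qquad
V_j=\{v_{2j+1},\dots,v_n\}.
\]
For a family $\mathcal F$ of graphs on $V$ let $\mathcal F^{(j)}$ be the family
of graphs $G$ on $V_j$ with $G\cup M_j\in\mathcal F$. Then
$\mathcal F^{(0)}=\mathcal F$ and $\mathcal F^{(j+2)}=(\mathcal F^{(j)})_M$ for
$M=M_{j+2}\setminus M_j$, a perfect matching of the first four vertices of
$V_j$.

Let $\nu$ be the largest $j$ with $M_j\in\mathcal P$; it exists because
$\mathcal P$ is nonempty and decreasing, so that $M_0=\emptyset\in\mathcal P$.
A matching with $j$ edges contained in a member of $\mathcal P$ is itself a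
member and is isomorphic to $M_j$, so $j\le \nu$. For $j\le\nu$ this gives:
\begin{equation}\label{eq:nu}
\emptyset\in\mathcal P^{(j)},\ \text{and no member of $\mathcal P^{(j)}$
contains $(\nu-j+1)K_2$.}
\end{equation}

By Lemma~\ref{lem:acyclic} and Proposition~\ref{prop:oliver}, $\mathcal P$ is
balanced over $(V,\emptyset)$. By Lemma~\ref{lem:block} and induction,
$\mathcal P^{(j)}$ is balanced over $(V_j,\emptyset)$ for every even $j$ with
$2j\le n$. If $\nu$ were even, $\mathcal P^{(\nu)}$ would be balanced, while
$\mathcal P^{(\nu)}=\{\emptyset\}$ by \eqref{eq:nu}. So $\nu$ is odd.

The induction now stops one edge short. The family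
$\mathcal Q=\mathcal P^{(\nu-1)}$ is balanced, it lives on
$m=n-2\nu+2\ge2$ vertices, it contains $\emptyset$, and none of its members
has two disjoint edges. A graph that is invariant under a cyclic rotation of
all $m$ vertices spreads its edges out, so we test $\mathcal Q$ against the
admissible group $\mathbb Z_m$.

\emph{The case $m\ge4$ is impossible.} Identify $V_{\nu-1}$ with
$\mathbb Z_m$, acting on itself by translation. A nonempty invariant graph
contains an edge $\{0,a\}$ and all its translates $\{i,a+i\}$. Since $m\ge4$,
there is an $i\notin\{0,a,-a\}$; then neither $i$ nor $a+i$ lies in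
$\{0,a\}$, so the graph has two disjoint edges. Thus $\emptyset$ is the only
invariant member of $\mathcal Q$, and $s_{\mathbb Z_m}(\mathcal Q)=1\ne0$.

\emph{The case $m=3$ is the exception.} Here $n=2\nu+1\equiv3\pmod4$. The
$\mathbb Z_3$-invariant graphs on three vertices are $\emptyset$ and the
triangle, which is one orbit. Since $s_{\mathbb Z_3}(\mathcal Q)=0$, the
triangle lies in $\mathcal Q$. That is, $K_3+(\nu-1)K_2\in\mathcal P$, and
$\nu-1=(n-3)/2$.

\emph{The case $m=2$ is impossible.} Here $\mathcal Q$ consists of $\emptyset$
and a single edge and is indeed balanced, so the contradiction must come from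
elsewhere. The link supplies the missing matching edge at the start of the
induction. We have $n=2\nu$ with $\nu$ odd and $n\ge3$, so $n\ge6$; hence
$K_n$ contains $K_4$ and $\mathcal P\ne2^T$. Let $A=\{v_{n-1},v_n\}$,
$e=v_{n-1}v_n$ and $\mathcal L=\mathrm{lk}(e)$. The family $\mathcal L$ is
acyclic by Lemma~\ref{lem:link} and invariant under
$\mathrm{Sym}(V\setminus A)$, so Proposition~\ref{prop:oliver}, applied with
$X=T\setminus e$, shows that it is balanced over $(V,A)$. Since $\mathcal P$ is
decreasing, $\mathcal L\subseteq\mathcal P$, and no member of $\mathcal L$
contains $K_4$ or a bowtie. By Lemma~\ref{lem:block} and induction,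
$\mathcal L^{(j)}$ is balanced over $(V_j,A)$ for every even $j$ with
$2j\le n-2$, because the blocks removed then avoid $A$. Take $j=\nu-1$, so that
$V_j=A$. The graphs on $A$ are $\emptyset$ and $\{e\}$. No member of
$\mathcal L$ contains $e$, and $\emptyset\in\mathcal L^{(\nu-1)}$ because
$M_{\nu-1}\cup e=M_\nu\in\mathcal P$. So $\mathcal L^{(\nu-1)}=\{\emptyset\}$,
which is not balanced.

Only $m=3$ remains, which proves Theorem~\ref{thm:main}, and with it
Theorem~\ref{thm:tri}. \qed

\begin{remark}\label{rem:shortcut}
For triangle-free members the link disposes of all odd $\nu$ at once. Let
$e=v_1v_2$, $\tau=(v_1\,v_2)$, and let $\Gamma\le\mathrm{Sym}(V_1)$ be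
admissible with normal $2$-subgroup $Q$. Then $\Gamma\times\langle\tau\rangle$
is admissible, with normal $2$-subgroup $Q\times\langle\tau\rangle$, and it
preserves $\mathrm{lk}(e)$, which is acyclic by Lemma~\ref{lem:link} because
$K_n\notin\mathcal P$. An invariant member $G$ of the link with an edge from
$x\in V_1$ to $\{v_1,v_2\}$ contains both $xv_1$ and $xv_2$, and then
$G\cup e\in\mathcal P$ has a triangle. So the invariant members of the link are
the $\Gamma$-invariant members of $\mathcal P^{(1)}$, with the same numbers of
orbits, and $s_\Gamma(\mathcal P^{(1)})=0$. Thus $\mathcal P^{(1)}$ is balanced,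
Lemma~\ref{lem:block} carries this to $\mathcal P^{(\nu)}=\{\emptyset\}$, and we
have the contradiction. When triangles are allowed, invariant members with
crossing edges appear; on six vertices they produced the term $[K_{1,1,4}]$ in
the count for the link.
\end{remark}

\section{The dual form}\label{sec:dual}

\begin{proof}[Proof of Corollary~\ref{cor:dual}]
Let $\mathcal P^*=\{G\subseteq T: T\setminus G\notin\mathcal P\}$. This family
is invariant under permutations of $V$, and it is nonempty since
$\mathcal P\ne2^T$. It is decreasing: if $H\subseteq G\in\mathcal P^*$, then
$T\setminus H$ contains $T\setminus G\notin\mathcal P$ as a subset, so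
$T\setminus H\notin\mathcal P$. If $G$ has a triangle, then its three vertices
are pairwise non-adjacent in $T\setminus G$, so $T\setminus G\in\mathcal P$ and
$G\notin\mathcal P^*$; thus all members of $\mathcal P^*$ are triangle-free.
By Theorem~\ref{thm:tri}, $\mathcal P^*$ is elusive. Probing a pair in $G$ is
the same as probing it in $T\setminus G$ with the answer reversed, and deciding
$G\in\mathcal P^*$ is the same as deciding $T\setminus G\in\mathcal P$. So
$\mathcal P$ and $\mathcal P^*$ have the same complexity.
\end{proof}

\begin{thebibliography}{9}

\bibitem{bredon}
Bredon, \emph{Introduction to Compact Transformation Groups}.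

\bibitem{kss}
Kahn, Saks and Sturtevant, Combinatorica 4 (1984), 297--306.

\bibitem{oliver}
Oliver, Comment. Math. Helv. 50 (1975), 155--177.

\bibitem{donet}
\emph{Third Annual Donet Meeting},
\texttt{https://kam.mff.cuni.cz/kamserie/clanky/1997/s346.pdf}.

\end{thebibliography}
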